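\title{Polish groups of bounded geometry are coarsely equivalent to locally compact groups}

\begin{abstract}
We prove that every Polish group of bounded geometry is coarsely equivalent to a locally compact second countable group, and that the coarse equivalence can be chosen to be a quasi-homomorphism whose error lies in a compact conjugation-invariant set. The locally compact group is built from the semigroup of bounded ultrafilters on the given group: it is a Hausdorff quotient of the group $uM$, where $M$ is a minimal closed invariant set and $u\in M$ is an idempotent, and the quasi-homomorphism is induced by $g\mapsto ugu$. The example $\mathrm{Homeo}_{\mathbb Z}(\mathbb R)$ shows that the error cannot be removed.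
\end{abstract}

\section{Introduction}\label{sec:intro}

A topological group $G$ seldom has a preferred metric, but it has a preferred family of them. An \emph{\'ecart} on $G$ is a pseudometric, that is, a metric for which distinct points may have distance $0$; it is \emph{left-invariant} if $d(gx,gy)=d(x,y)$ for all $g,x,y$. Whatever is bounded for all continuous left-invariant \'ecarts at once depends on the topological group alone. Accordingly, a set $E\subseteq G\times G$ is called an \emph{entourage} if $\sup_{(x,y)\in E}d(x,y)<\infty$ for every continuous left-invariant \'ecart $d$ on $G$, and the entourages form the \emph{(left) coarse structure} of $G$. A set $B\subseteq G$ is \emph{coarsely bounded} if $\operatorname{diam}_d(B)<\infty$ for every such $d$. We shall use the standard fact that in a locally compact second countable group the coarsely bounded sets are exactly the relatively compact sets.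

A map $\varphi\colon G\to H$ between topological groups, which need be neither continuous nor a homomorphism, is \emph{bornologous} if $(\varphi\times\varphi)(E)$ is an entourage of $H$ for every entourage $E$ of $G$. It is a \emph{coarse equivalence} if it is bornologous and there is a bornologous map $\psi\colon H\to G$ such that $\psi\varphi$ and $\varphi\psi$ are \emph{close} to the identity maps, meaning that $\{(\psi\varphi(x),x):x\in G\}$ and $\{(\varphi\psi(y),y):y\in H\}$ are entourages. Two groups are coarsely equivalent when they look alike after all coarsely bounded detail is ignored.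

A \emph{Polish group} is a separable and completely metrizable topological group. It has \emph{bounded geometry} if there is a coarsely bounded set $A\subseteq G$ such that every coarsely bounded set $B\subseteq G$ is covered by finitely many left translates $gA$. This is local compactness seen from far away: at the scale of $A$, every coarsely bounded set is finite. Three cases show the range of the definition.
\begin{itemize}
\item A locally compact second countable group has bounded geometry, with $A$ a compact neighborhood of the identity.
\item A group that is coarsely bounded in itself has bounded geometry, with $A=G$, and is coarsely equivalent to the trivial group. The group $\mathrm{Homeo}_+([0,1])$ is of this kind (Lemma~\ref{lem:J-bounded}). It is not locally compact: otherwise it would be compact, whereas the maps $x\mapsto x^n$ have no convergent subsequence.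
\item An infinite-dimensional separable Banach space does not have bounded geometry. Its coarsely bounded sets are the norm-bounded sets (an \'ecart that is less than $1$ on the $\varepsilon$-ball is at most $n$ on the $n\varepsilon$-ball), and for every $r$ some ball contains infinitely many points at mutual distance greater than $r$.
\end{itemize}
A Polish group that is coarsely equivalent to a locally compact second countable group has bounded geometry; this is an easy covering argument, given in Section~\ref{sec:reduction}. The following problem, posed in \cite{book}, asks for the converse.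

\medskip
\noindent\textbf{Problem.} \emph{Let $G$ be a Polish group of bounded geometry. Must $G$ be coarsely equivalent to a locally compact (second countable) group?}
\medskip

Bounded geometry readily produces a locally finite \emph{set}: if $Z\subseteq G$ is maximal with $z^{-1}z'\notin A^{-1}A$ for distinct $z,z'\in Z$, then $G=ZA^{-1}A$, each translate of $A$ contains at most one point of $Z$, and so every coarsely bounded set meets $Z$ in a finite set. But $Z$ carries no multiplication, and a group has to be found somewhere. The first place to look is a homomorphism from $G$ to a locally compact group that reflects boundedness, and Proposition~\ref{prop:sharp} below shows that there may be none. This is a reason to doubt a positive answer. The answer is nevertheless yes, and the multiplication of $G$ survives up to a compact error.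

\begin{theorem}\label{thm:polish}
For a Polish group $G$ the following are equivalent.
\begin{enumerate}
\item[(1)] $G$ has bounded geometry.
\item[(2)] $G$ is coarsely equivalent to a locally compact second countable group.
\item[(3)] There are a locally compact second countable group $\Lambda$ and a map $\theta\colon G\to\Lambda$ such that
\begin{enumerate}
\item[(i)] $B\subseteq G$ is coarsely bounded if and only if $\theta(B)$ is relatively compact;
\item[(ii)] $\Lambda=\theta(G)C_0$ for some compact set $C_0\subseteq\Lambda$;
\item[(iii)] $\theta(gh)^{-1}\theta(g)\theta(h)\in K$ for all $g,h\in G$, where $K\subseteq\Lambda$ is compact and conjugation-invariant.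
\end{enumerate}
\end{enumerate}
Any map $\theta$ as in (3) is a coarse equivalence.
\end{theorem}

Condition (iii) says that $\theta$ is a \emph{quasi-homomorphism with compact error}; since $K$ is conjugation-invariant, $\theta(g)\theta(h)\in\theta(gh)K=K\theta(gh)$. No continuity of $\theta$ is asserted. In fact the topology of $G$ enters the construction only through the family of coarsely bounded sets, and the construction is best carried out for an abstract group. A \emph{group bornology} on a group $G$ is a family $\mathcal B$ of subsets of $G$ that contains all singletons and is closed under subsets, finite unions, products $BC$ and inverses $B^{-1}$. It has \emph{bounded geometry} if there is $A\in\mathcal B$ such that every $B\in\mathcal B$ is covered by finitely many left translates $gA$. For a map $\theta\colon G\to L$ into a locally compact Hausdorff group, conditions (ii) and (iii) make sense with $L$ in place of $\Lambda$, and (i) is read as: $B\in\mathcal B$ if and only if $\theta(B)$ is relatively compact.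

\begin{theorem}\label{thm:born}
Let $\mathcal B$ be a group bornology on a group $G$.
\begin{enumerate}
\item[(a)] If $\mathcal B$ has bounded geometry, then there are a locally compact Hausdorff group $L$ and a map $\theta\colon G\to L$ satisfying (i), (ii) and (iii). If moreover $G$ is a countable union of members of $\mathcal B$, then $L$ can be taken second countable.
\item[(b)] Conversely, if some map $\theta\colon G\to L$ into a locally compact Hausdorff group satisfies (i) and (iii), then $\mathcal B$ has bounded geometry.
\end{enumerate}
\end{theorem}

Let $\mathrm{Homeo}_{\mathbb Z}(\mathbb R)$ be the group of increasing homeomorphisms of $\mathbb R$ that commute with $x\mapsto x+1$, with the topology of uniform convergence.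

\begin{proposition}\label{prop:sharp}
The group $G=\mathrm{Homeo}_{\mathbb Z}(\mathbb R)$ is Polish of bounded geometry, but no homomorphism from $G$ to a locally compact Hausdorff group, continuous or not, satisfies (i). Thus the error $K$ in Theorems~\ref{thm:polish} and~\ref{thm:born} cannot be removed.
\end{proposition}

The heart of the paper is Theorem~\ref{thm:born}(a). The ultrafilters on $G$ that contain a member of $\mathcal B$ form a locally compact semigroup $S\supseteq G$, and bounded geometry implies that all idempotents of $S$ lie in one bounded set (Section~\ref{sec:S}). A minimal closed $G$-invariant set $M\subseteq S$ contains an idempotent $u$, the set $P=uM$ is a group, and $g\mapsto ugu$ is a quasi-homomorphism $G\to P$ with bounded error (Section~\ref{sec:P}). We then topologize $P$ so that translations are continuous and bounded closed sets are quasi-compact (Section~\ref{sec:tau}), and pass to a Hausdorff quotient $L$ (Section~\ref{sec:L}). Section~\ref{sec:reduction} derives Theorem~\ref{thm:polish} from Theorem~\ref{thm:born}(a), Section~\ref{sec:models} works two cases by hand, and Section~\ref{sec:homeo} proves Proposition~\ref{prop:sharp}.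

The method, an Ellis group for a ``locally compact flow'', is inspired by work of Hrushovski and of Krupi\'nski--Pillay on approximate subgroups, but none of that work is used here. We work in ZFC. The results quoted without proof are the Ellis--Numakura lemma, Ellis' theorem on separate continuity \cite{Ellis}, the Kakutani--Kodaira theorem \cite[Theorem~8.7]{HR} and, in Section~\ref{sec:homeo}, the Peter--Weyl theorem; each is stated where it is used.

\section{Reduction to group bornologies}\label{sec:reduction}

We first translate the coarse structure into the language of bornologies.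

\begin{lemma}\label{lem:coarse}
Let $G$ be a topological group and $\mathcal B$ the family of its coarsely bounded subsets. Then $\mathcal B$ is a group bornology containing all compact sets, and $E\subseteq G\times G$ is an entourage if and only if $\{x^{-1}y:(x,y)\in E\}\in\mathcal B$.
\end{lemma}

\begin{proof}
A set $B$ is coarsely bounded if and only if $d(1,\cdot)$ is bounded on $B$ for every continuous left-invariant \'ecart $d$. This holds for compact $B$ by continuity, and it passes to subsets and finite unions. Left invariance gives $d(1,x^{-1})=d(x,1)$ and $d(1,xy)\le d(1,x)+d(x,xy)=d(1,x)+d(1,y)$, so it passes to inverses and products. The last assertion follows from $d(x,y)=d(1,x^{-1}y)$.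
\end{proof}

Thus $\varphi$ is bornologous if and only if $\varphi(g)^{-1}\varphi(h)$ stays in a coarsely bounded set whenever $g^{-1}h$ does, and for a locally compact second countable group ``coarsely bounded'' may be replaced here by ``relatively compact''.

A map $\theta$ satisfying (iii) almost respects the quotients $g^{-1}h$. Indeed, (iii) applied to the pair $(g,g^{-1}h)$ says that $\theta(h)^{-1}\theta(g)\theta(g^{-1}h)\in K$, that is,
\begin{equation}\label{eq:quot}
\theta(g^{-1}h)\in\theta(g)^{-1}\theta(h)K,\qquad \theta(g)^{-1}\theta(h)\in\theta(g^{-1}h)K^{-1}.
\end{equation}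
If $\theta$ also satisfies (i), then for every compact set $C$ in the target the first relation gives
\begin{equation}\label{eq:proper}
\{g^{-1}h:\theta(g)^{-1}\theta(h)\in C\}\subseteq\theta^{-1}(CK)\in\mathcal B .
\end{equation}
The next lemma is the covering argument behind both Theorem~\ref{thm:born}(b) and the implication (2)$\Rightarrow$(1).

\begin{lemma}\label{lem:pullback}
Let $\mathcal B$ be a group bornology on $G$ and $\varphi\colon G\to L$ a map into a locally compact Hausdorff group. Suppose that $\varphi(B)$ is relatively compact for every $B\in\mathcal B$, and that $\{g^{-1}h:\varphi(g)^{-1}\varphi(h)\in C\}\in\mathcal B$ for every compact $C\subseteq L$. Then $\mathcal B$ has bounded geometry.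
\end{lemma}

\begin{proof}
Let $W$ be a compact neighborhood of $1$ in $L$ and put $A=\{g^{-1}h:\varphi(g)^{-1}\varphi(h)\in W^{-1}W\}\in\mathcal B$. Let $B\in\mathcal B$. The relatively compact set $\varphi(B)$ is covered by translates $\lambda_1W,\dots,\lambda_nW$, each of which we may assume to meet $\varphi(B)$. Pick $g_i\in B$ with $\varphi(g_i)\in\lambda_iW$. If $g\in B$ and $\varphi(g)\in\lambda_iW$, then $\varphi(g_i)^{-1}\varphi(g)\in W^{-1}W$, so $g_i^{-1}g\in A$. Hence $B\subseteq g_1A\cup\dots\cup g_nA$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:born}(b)]
The two hypotheses of Lemma~\ref{lem:pullback} hold for $\theta$ by (i) and by \eqref{eq:proper}.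
\end{proof}

To obtain a second countable group from Theorem~\ref{thm:born}(a) we must write $G$ as a countable union of coarsely bounded sets. This is where the topology of $G$ is needed.

\begin{lemma}\label{lem:nbhd}
A Polish group $G$ of bounded geometry has a coarsely bounded neighborhood of the identity, and is a countable union of coarsely bounded sets.
\end{lemma}

\begin{proof}
Let $A$ witness bounded geometry; it is nonempty, so $1\in A^{-1}A$. Let $V_1\supseteq V_2\supseteq\cdots$ be a neighborhood base at $1$, and suppose that no $V_n$ is coarsely bounded. Then no $V_n$ is covered by finitely many left translates of the coarsely bounded set $A^{-1}A$, so we can choose successively $x_1,\dots,x_n\in V_n$ with $x_j\notin\bigcup_{i<j}x_iA^{-1}A$. These points are distinct; let $F_n$ be the set they form. A translate $gA$ contains at most one point of $F_n$, because $x_i,x_j\in gA$ implies $x_i^{-1}x_j\in A^{-1}A$. The set $\{1\}\cup\bigcup_nF_n$ is compact, since every neighborhood of $1$ contains all but finitely many of the finite sets $F_n$. It is therefore coarsely bounded and covered by some number $m$ of translates of $A$. Then $n=|F_n|\le m$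 for all $n$, which is absurd.

Let $V$ be a coarsely bounded open neighborhood of $1$ and $D\subseteq G$ a countable dense set. For $g\in G$ the open set $gV^{-1}$ meets $D$, so $g\in DV$. Thus $G$ is the union of the sets $xV$, $x\in D$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:polish}, assuming Theorem~\ref{thm:born}(a)]
Let $\mathcal B$ be the bornology of coarsely bounded subsets of $G$.

(1)$\Rightarrow$(3). This is Theorem~\ref{thm:born}(a) together with Lemma~\ref{lem:nbhd}.

(3)$\Rightarrow$(2), and the last sentence of the theorem. Let $\theta$ be as in (3). If $g^{-1}h$ ranges in $B\in\mathcal B$, then $\theta(g)^{-1}\theta(h)$ ranges in $\theta(B)K^{-1}$ by \eqref{eq:quot}, and this set is relatively compact by (i); so $\theta$ is bornologous. By (ii) we can choose $\psi\colon\Lambda\to G$ with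
\[
\theta\psi(y)^{-1}y\in C_0\qquad(y\in\Lambda),
\]
which says at once that $\theta\psi$ is close to the identity. If $y^{-1}z$ ranges in a compact set $C$, then
\[
\theta\psi(y)^{-1}\theta\psi(z)=\bigl(\theta\psi(y)^{-1}y\bigr)\,\bigl(y^{-1}z\bigr)\,\bigl(\theta\psi(z)^{-1}z\bigr)^{-1}\in C_0CC_0^{-1},
\]
so $\psi(y)^{-1}\psi(z)$ ranges in a member of $\mathcal B$ by \eqref{eq:proper}; thus $\psi$ is bornologous. Finally, with $y=\theta(g)$ we get $\theta(\psi\theta(g))^{-1}\theta(g)\in C_0$, so $\psi\theta(g)^{-1}g$ ranges in a member of $\mathcal B$ by \eqref{eq:proper}; thus $\psi\theta$ is close to the identity.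

(2)$\Rightarrow$(1). Let $\varphi\colon G\to\Lambda$ and $\psi\colon\Lambda\to G$ be as in the definition of a coarse equivalence. We verify the hypotheses of Lemma~\ref{lem:pullback}. If $B\in\mathcal B$, then $B\times B$ is an entourage, hence so is $\varphi(B)\times\varphi(B)$, and $\varphi(B)$ is relatively compact. Let $C\subseteq\Lambda$ be compact and let $(g,h)$ range over the pairs with $\varphi(g)^{-1}\varphi(h)\in C$. In the product
\[
g^{-1}h=\bigl(\psi\varphi(g)^{-1}g\bigr)^{-1}\bigl(\psi\varphi(g)^{-1}\psi\varphi(h)\bigr)\bigl(\psi\varphi(h)^{-1}h\bigr)
\]
the middle factor ranges in a member of $\mathcal B$ because $\psi$ is bornologous, and the outer factors do so because $\psi\varphi$ is close to the identity. So $g^{-1}h$ ranges in a member of $\mathcal B$.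
\end{proof}

\begin{remark}
Of the topology of $G$ this proof uses first countability and separability, both in Lemma~\ref{lem:nbhd}. The conjugation invariance of $K$ is not used in this section; it is additional information that the construction provides.
\end{remark}

\section{Two model cases}\label{sec:models}

The construction of $L$ has two ingredients: limits of bounded families of elements of $G$, which give the topology, and an idempotent among these limits, which gives the group. Each can be seen by hand in one special case. Nothing in this section is used later.

\subsection{The set $A$ is a subgroup}\label{sub:subgroup}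
Suppose that $\mathcal B$ has bounded geometry witnessed by a subgroup $A$. Let $\Omega=G/A$ with base point $\omega_0=A$. Then $B\in\mathcal B$ if and only if $B\omega_0$ is finite. In particular every $A$-orbit $Ag\omega_0$ in $\Omega$ is finite, since $Ag\in\mathcal B$. Give $\operatorname{Sym}(\Omega)$ the topology of pointwise convergence, with $\Omega$ discrete, let $\theta\colon G\to\operatorname{Sym}(\Omega)$ be the action, and let $L$ be the closure of $\theta(G)$. The stabilizer $L_0$ of $\omega_0$ in $L$ is open and closed, so it is the closure of $\theta(G)\cap L_0=\theta(A)$. This closure lies in the compact group $\prod_O\operatorname{Sym}(O)$, the product over the $A$-orbits $O$, so $L_0$ is compact and $L$ is locally compact. The set $\theta(B)$ is relatively compact if and only if it is covered by finitely many cosets $\lambda L_0$, that is, if and only if $B\omega_0$ is finite. So (i) holds, (ii) holds with $C_0=L_0$ by density, and (iii) holds with $K=\{1\}$.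

The group $L$ consists of limits. If an ultrafilter $p$ on $G$ contains a member of $\mathcal B$, then $\theta$ has a limit in $L$ along $p$. Conversely, every $\lambda\in L$ is the limit along an ultrafilter that contains the preimages of all neighborhoods of $\lambda$, among them $\theta^{-1}(\lambda L_0)\in\mathcal B$. In general there is no space $\Omega$ in which to take limits, and we shall work with these ultrafilters themselves.

\subsection{The group $\mathrm{Homeo}_{\mathbb Z}(\mathbb R)$}\label{sub:floor}
Let $G=\mathrm{Homeo}_{\mathbb Z}(\mathbb R)$ and let $T_s$ denote translation by $s$. By Lemma~\ref{lem:homeo-bounded}, a set $B\subseteq G$ is coarsely bounded if and only if $\{g(0):g\in B\}$ is bounded. No subgroup witnesses bounded geometry here, since \S\ref{sub:subgroup} would then contradict Proposition~\ref{prop:sharp}.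

Pointwise limits of bounded families in $G$ need not be invertible. They lie in the monoid $\mathcal M$ of all nondecreasing maps $\mathbb R\to\mathbb R$ commuting with $T_1$. One of them is the idempotent $e(x)=\lfloor x\rfloor$, the pointwise limit of the elements of $G$ that equal $x\mapsto x^n$ on $[0,1]$. For $m\in\mathcal M$,
\[
eme(x)=\lfloor m(\lfloor x\rfloor)\rfloor=\lfloor m(0)\rfloor+\lfloor x\rfloor ,
\]
so $e\mathcal Me=\{T_ke:k\in\mathbb Z\}$. As $T_ke\cdot T_le=T_{k+l}e$, this is a \emph{group} isomorphic to $\mathbb Z$, with identity $e$; it is not a subgroup of $G$. The map $f(g)=ege$ from $G$ onto this group is $f(g)=T_{\theta(g)}e$ with $\theta(g)=\lfloor g(0)\rfloor$. To measure how far $f$ is from a homomorphism, compare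
\[
f(gh)=egh\cdot e\qquad\text{with}\qquad f(g)f(h)=egehe=egh\cdot(h^{-1}eh)\,e .
\]
The two differ by the factor $v=h^{-1}eh$. It depends on $h$, which may be far from the identity, but it is again an idempotent, and \emph{all idempotents of $\mathcal M$ are uniformly small}: an idempotent $v$ fixes its image, which contains a coset $y+\mathbb Z$, so by monotonicity $v$ maps each interval $[y+k,y+k+1]$ into itself and $|v(x)-x|\le1$. Evaluating at $0$, we find that $\theta(g)+\theta(h)=egh(v(0))$ lies between $egh(-1)=\theta(gh)-1$ and $egh(1)=\theta(gh)+1$. Hence $\theta\colon G\to\mathbb Z$ satisfies (iii) with $K=\{-1,0,1\}$; it is onto and satisfies (i), so $G$ is coarsely equivalent to $\mathbb Z$.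

The general proof repeats this computation in a semigroup of ultrafilters. There the group that plays the role of $e\mathcal Me$ is not discrete in general, and must be given a topology as $L$ was in \S\ref{sub:subgroup}.

\section{The semigroup of bounded ultrafilters}\label{sec:S}

From now until the end of Section~\ref{sec:L}, $\mathcal B$ is a group bornology of bounded geometry on a group $G$, witnessed by $A$. Replacing $A$ by $A\cup A^{-1}\cup\{1\}$, we assume that $A=A^{-1}\ni1$.

We recall the standard facts on $\beta G$, the set of ultrafilters on the set $G$. For $X\subseteq G$ let $[X]=\{p\in\beta G:X\in p\}$. The sets $[X]$ form a base of clopen sets for a compact Hausdorff topology, $[X\cup Y]=[X]\cup[Y]$, and the sets $[Y]$ with $Y\in p$ form a neighborhood base at $p$. We identify $g\in G$ with the principal ultrafilter at $g$; then $[X]$ is the closure of $X$. Say that a property holds for \emph{$p$-most} $g$ if the set of $g$ having it belongs to $p$. The product $pq$ is defined by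
\[
X\in pq\iff\{g:g^{-1}X\in q\}\in p ,
\]
that is, for $p$-most $g$, for $q$-most $h$, $gh\in X$. It extends the product of $G$. It is associative, because both $X\in(pq)r$ and $X\in p(qr)$ mean that for $p$-most $g$, for $q$-most $h$, for $r$-most $k$, $ghk\in X$. For $g\in G$ we have $gq=\{gX:X\in q\}$, so $g[X]=[gX]$, the map $q\mapsto gq$ is a homeomorphism, and
\begin{equation}\label{eq:product}
pq\in[X]\iff\{g:gq\in[X]\}\in p .
\end{equation}
By \eqref{eq:product} the map $p\mapsto pq$ is continuous for each $q$. For non-principal $p$ we have no continuity of $q\mapsto pq$ at our disposal; this asymmetry governs everything below.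

The compact space $\beta G$ has forgotten the bornology, so we keep only the ultrafilters that concentrate on a member of $\mathcal B$:
\[
S=\bigcup_{B\in\mathcal B}[B].
\]
The set $S$ is open in $\beta G$, hence locally compact Hausdorff; it contains $G$ as a dense subset; each $[B]$ with $B\in\mathcal B$ is a compact open subset. A subset of $S$ is \emph{bounded} if it is contained in $[B]$ for some $B\in\mathcal B$. Closures $\overline E$ of subsets $E\subseteq S$ are always taken in $S$.

\begin{lemma}\label{lem:S}
Let $p,q\in\beta G$ and $B,C\subseteq G$.
\begin{enumerate}
\item[(a)] If $p\in[B]$ and $q\in[C]$, then $pq\in[BC]$.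
\item[(b)] If $pq\in[B]$ and $q\in[C]$, then $p\in[BC^{-1}]$.
\item[(c)] If $pq\in[B]$ and $p\in[C]$, then $q\in[C^{-1}B]$.
\item[(d)] $S=G\cdot[A]$.
\end{enumerate}
In particular $S$ is a subsemigroup of $\beta G$, and products of bounded sets are bounded.
\end{lemma}

\begin{proof}
(a) For $g\in B$ we have $g^{-1}BC\supseteq C\in q$, so $\{g:g^{-1}BC\in q\}$ contains $B\in p$.

For (b) and (c) let $X=\{g:g^{-1}B\in q\}$, which belongs to $p$. In (b), each $g\in X$ has $g^{-1}B\cap C\ne\emptyset$, so $X\subseteq BC^{-1}$. In (c), $X$ meets $C$ in some point $g$, and $q\in[g^{-1}B]\subseteq[C^{-1}B]$.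

(d) If $p\in[B]$ with $B\in\mathcal B$ and $B\subseteq g_1A\cup\dots\cup g_nA$, then $p\in[g_iA]=g_i[A]$ for some $i$. Conversely $g[A]=[gA]\subseteq S$.
\end{proof}

Part (d) is the only place where bounded geometry is used directly. It says that $G$ acts cocompactly on $S$, and also that every element of $S$, wherever it lies, is concentrated on a set of the size of $A$. The second reading gives a cancellation law whose error does not depend on the factor that is canceled.

\begin{lemma}[Cancellation]\label{lem:cancel}
Let $r,q,q'\in S$ and $C\subseteq G$. If $rq=rq'$ and $q'\in[C]$, then $q\in[A^2C]$.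
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:S}(d), $r\in[gA]$ for some $g\in G$. Then $rq=rq'\in[gAC]$ by (a), and (c) gives $q\in[(gA)^{-1}gAC]=[A^2C]$.
\end{proof}

\begin{corollary}\label{cor:idem}
Every idempotent $v\in S$ lies in $[A^2]$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:cancel} to $v\cdot v=v\cdot1$ with $C=\{1\}$.
\end{proof}

We shall also need the \emph{Ellis--Numakura lemma}: a nonempty compact Hausdorff space with an associative product such that $p\mapsto pq$ is continuous for each $q$ contains an idempotent.

\begin{remark}
Without bounded geometry the idempotents of $S$ need not lie in one bounded set. Let $G=\bigoplus_{n\ge1}\mathbb Z$ and let $\mathcal B$ consist of the subsets of the subgroups $G_n=\mathbb Z^n$. The non-principal ultrafilters concentrated on the $n$-th summand form a compact semigroup (if $X$ is finite and $q$ is non-principal, then $g^{-1}X\notin q$ for all $g$, so $X\notin pq$). It contains an idempotent, which lies in $[G_n]$ but not in $[G_{n-1}]$.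
\end{remark}

\section{The group $uM$ and the map $g\mapsto ugu$}\label{sec:P}

For an arbitrary idempotent $v$, the set $vSv$ is only a monoid; for $v=1$ it is $S$. Inverses appear when the idempotent is taken in a minimal closed invariant set. Since $S$ is not compact, both the existence of such a set and that of an idempotent in it need an argument; Lemma~\ref{lem:S}(d) and (b) supply the missing compactness.

\begin{lemma}\label{lem:M}
There is a minimal nonempty closed $G$-invariant set $M\subseteq S$. It satisfies $SM\subseteq M$ and $Mm=M$ for every $m\in M$, and it contains an idempotent $u$.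
\end{lemma}

\begin{proof}
A nonempty $G$-invariant set $F\subseteq S$ meets $[A]$: if $p\in F$ and $p=gp'$ with $p'\in[A]$, then $p'=g^{-1}p\in F$. So for a chain of nonempty closed invariant sets $F_i$ the compact sets $F_i\cap[A]$ have a common point, and Zorn's lemma gives $M$.

Let $m\in M$, say $m\in[C]$ with $C\in\mathcal B$. The map $p\mapsto pm$ from $S$ to $S$ is continuous and $G$ is dense in $S$, so $Sm\subseteq\overline{Gm}\subseteq M$. The set $Mm\subseteq M$ is nonempty and $G$-invariant; we show that it is closed, so that $Mm=M$ by minimality. Let $(p_i)$ be a net in $M$ with $p_im\to y\in[B]$, $B\in\mathcal B$. Eventually $p_im\in[B]$, so $p_i$ lies in the compact set $M\cap[BC^{-1}]$ by Lemma~\ref{lem:S}(b). A subnet converges to some $p\in M$, and $pm=y$ by continuity.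

The set $\{q\in M:qm=m\}$ is nonempty because $m\in Mm$, closed by continuity, and closed under products. It is contained in $[CC^{-1}]$ by Lemma~\ref{lem:S}(b), hence compact. The Ellis--Numakura lemma gives an idempotent $u$ in it.
\end{proof}

Fix $M$ and $u$; recall that $u\in[A^2]$. Since $M=Mu$ and $uu=u$, we have $pu=p$ for all $p\in M$. Put
\[
P=uM=\{p\in M:up=p\}.
\]

\begin{lemma}\label{lem:P}
The set $P$ is a group with identity $u$. If $p\in P\cap[B]$, then $p^{-1}\in[A^2B^{-1}]$; so inverses of bounded subsets of $P$ are bounded.
\end{lemma}

\begin{proof}
If $p,q\in P$, then $pq\in M$ and $upq=pq$, so $pq\in P$. The element $u\in P$ is a two-sided identity. Given $p\in P$, choose $q\in M$ with $qp=u$, using $Mp=M$; then $uq\in P$ and $(uq)p=uu=u$. A monoid in which every element has a left inverse is a group. The bound is Lemma~\ref{lem:S}(b) applied to $p^{-1}p=u\in[A^2]$.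
\end{proof}

Define
\[
f\colon G\to P,\quad f(g)=ugu,\qquad\qquad \delta(g,h)=f(gh)^{-1}f(g)f(h)\in P .
\]
Here $gu\in M$, so $f(g)\in uM$. Note that $f(g)q=ugq$ for $q\in P$, because $uq=q$. The next proposition is Theorem~\ref{thm:born}(a) with ``bounded'' in place of ``relatively compact''.

\begin{proposition}\label{prop:f}
\begin{enumerate}
\item[(a)] A set $B\subseteq G$ belongs to $\mathcal B$ if and only if $f(B)$ is bounded.
\item[(b)] $P=f(G)\,(P\cap[A^3])$.
\item[(c)] $\delta(g,h)\in[A^6]$ for all $g,h\in G$.
\item[(d)] The set $\Delta=\{p^{-1}\delta(g,h)p:p\in P,\ g,h\in G\}$ is bounded.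
\end{enumerate}
\end{proposition}

\begin{proof}
(a) If $B\in\mathcal B$, then $f(B)\subseteq[A^2BA^2]$ by Lemma~\ref{lem:S}(a). Conversely let $f(B)\subseteq[C]$ with $C\in\mathcal B$, and let $g\in B$. From $(ug)u\in[C]$ we get $ug\in[CA^2]$ by Lemma~\ref{lem:S}(b), and then $g\in A^2CA^2$ by Lemma~\ref{lem:S}(c). So $B\subseteq A^2CA^2$.

(b) Let $p\in P$ and write $p=gp'$ with $g\in G$, $p'\in[A]$. Put $q=f(g)^{-1}p\in P$. Then $ug\cdot q=f(g)q=p=up=ug\cdot p'$, and Lemma~\ref{lem:cancel} gives $q\in[A^3]$.

(c) Put $q=\delta(g,h)$ and $r=ugh\in S$. As in \S\ref{sub:floor},
\[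
rq=f(gh)q=f(g)f(h)=uguhu=r\cdot(h^{-1}uh)u .
\]
Both $h^{-1}uh$ and $u$ are idempotents of $S$, so $(h^{-1}uh)u\in[A^4]$ by Corollary~\ref{cor:idem}, and Lemma~\ref{lem:cancel} gives $q\in[A^6]$.

(d) We compute $f(g)f(h)f(k)$ in two ways, using $f(x)f(y)=f(xy)\delta(x,y)$:
\begin{align*}
\bigl(f(g)f(h)\bigr)f(k)&=f(gh)f(k)\cdot f(k)^{-1}\delta(g,h)f(k)\\
&=f(ghk)\,\delta(gh,k)\cdot f(k)^{-1}\delta(g,h)f(k),\\
f(g)\bigl(f(h)f(k)\bigr)&=f(g)f(hk)\,\delta(h,k)=f(ghk)\,\delta(g,hk)\,\delta(h,k).
\end{align*}
Therefore $f(k)^{-1}\delta(g,h)f(k)=\delta(gh,k)^{-1}\delta(g,hk)\delta(h,k)$, which lies in a fixed bounded set $\Delta_0\subseteq P$ by (c) and Lemma~\ref{lem:P}. By (b), each $p\in P$ is $f(k)c$ with $c\in E=P\cap[A^3]$, so $\Delta\subseteq E^{-1}\Delta_0E$ is bounded.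
\end{proof}

The proof of (c) is the crux. The direct estimate $h^{-1}uh\in[h^{-1}A^2h]$ is useless, since the conjugates of $A$ are not uniformly bounded in general: take the bornology of finite subsets of a free group on $a,b$, with $A=\{1,a,a^{-1}\}$ and $h=b^n$. Corollary~\ref{cor:idem} gives a bound independent of $h$, and Lemma~\ref{lem:cancel} removes $r=ugh$ at a cost independent of $g$ and $h$.

\section{A topology on $P$}\label{sec:tau}

It remains to turn ``bounded'' into ``relatively compact''. The topology that $P$ inherits from $S$ does not serve: we know neither that left translations of $P$ are continuous in it nor that $P$ is closed in $S$. The model case \S\ref{sub:subgroup} suggests the remedy. There, a net $g_i\to u$ in $G$ has $\theta(g_i)$ converging to an idempotent of $L$, that is, to $1$, so multiplying the terms of a convergent net by the $g_i$ does not change its limit in $L$. We build this into the topology: $p$ shall be in the closure of $E$ if $p=\lim g_ie_i$ for some nets $g_i\to u$ in $G$ and $e_i\in E$.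

For $a\in S$ and $E\subseteq S$ put
\[
a\circ E=\bigcap_{X\in a}\overline{XE},\qquad XE=\{ge:g\in X,\ e\in E\}.
\]
Thus, for $c\in S$,
\begin{equation}\label{eq:circ}
c\in a\circ E\iff\text{for all $X\in a$, $Y\in c$ there are $g\in X$, $e\in E$ with $ge\in[Y]$.}
\end{equation}
Indexing by the pairs $(X,Y)$, one sees that $a\circ E$ is the set of limits in $S$ of nets $g_ie_i$ with $g_i\in G$, $g_i\to a$ and $e_i\in E$.

\begin{lemma}\label{lem:circ}
Let $a,b,c\in S$ and $E,F\subseteq S$.
\begin{enumerate}
\item[(a)] $a\circ\emptyset=\emptyset$ and $a\circ(E\cup F)=(a\circ E)\cup(a\circ F)$; in particular $a\circ E$ is monotone in $E$.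
\item[(b)] $aE\subseteq a\overline E\subseteq a\circ E$.
\item[(c)] $a\circ(b\circ E)\subseteq(ab)\circ E$.
\item[(d)] $(a\circ E)c\subseteq a\circ(Ec)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first equality and the inclusion $\supseteq$ in the second are immediate from \eqref{eq:circ}. If $(X_1,Y_1)$ witnesses $d\notin a\circ E$ and $(X_2,Y_2)$ witnesses $d\notin a\circ F$ in \eqref{eq:circ}, then $(X_1\cap X_2,Y_1\cap Y_2)$ witnesses $d\notin a\circ(E\cup F)$.

(b) Let $d\in\overline E$ and $X\in a$. Each $g\in X$ acts on $S$ as a homeomorphism, so $gd\in\overline{gE}$ and $Xd\subseteq\overline{XE}$. Since $a\in\overline X$ and right multiplication by $d$ is continuous, $ad\in\overline{Xd}\subseteq\overline{XE}$.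

(c) Let $d\in a\circ(b\circ E)$, $X\in ab$ and $Y\in d$. The set $X_1=\{g:g^{-1}X\in b\}$ belongs to $a$, so by \eqref{eq:circ} there are $g\in X_1$ and $d'\in b\circ E$ with $gd'\in[Y]$, that is, $g^{-1}Y\in d'$. Apply \eqref{eq:circ} to $d'\in b\circ E$ with the sets $g^{-1}X\in b$ and $g^{-1}Y\in d'$: there are $h\in g^{-1}X$ and $e\in E$ with $he\in[g^{-1}Y]$. Then $gh\in X$ and $ghe\in[Y]$, so $d\in(ab)\circ E$.

(d) Right multiplication by $c$ is continuous, so $\overline{XE}\,c\subseteq\overline{XEc}$ for every $X\in a$.
\end{proof}

For $E\subseteq P$ define
\[
\operatorname{cl}(E)=P\cap(u\circ E).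
\]
Then $\operatorname{cl}(\emptyset)=\emptyset$ and $\operatorname{cl}(E\cup F)=\operatorname{cl}(E)\cup\operatorname{cl}(F)$ by (a); $E=uE\subseteq\operatorname{cl}(E)$ by (b); and $\operatorname{cl}(\operatorname{cl}E)\subseteq P\cap\bigl(u\circ(u\circ E)\bigr)\subseteq\operatorname{cl}(E)$ by (c) and $uu=u$. These are Kuratowski's axioms, so $\operatorname{cl}$ is the closure operator of a unique topology $\tau$ on $P$. A map $\varphi$ between topological spaces is continuous if and only if it sends the closure of each set $E$ into the closure of $\varphi(E)$; this is the criterion used below.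

\begin{lemma}\label{lem:homeo}
Left translations, right translations and inversion are homeomorphisms of $(P,\tau)$.
\end{lemma}

\begin{proof}
The inverse of each of these maps is a map of the same kind, so continuity suffices. Let $v\in P$ and $E\subseteq P$. All references (b)--(d) are to Lemma~\ref{lem:circ}.

\emph{Right translations.} By (d), $\operatorname{cl}(E)v\subseteq P\cap\bigl(u\circ(Ev)\bigr)=\operatorname{cl}(Ev)$.

\emph{Left translations.} By (b), (c) and $vu=v$ we have $v(u\circ E)\subseteq v\circ(u\circ E)\subseteq v\circ E$. By (b), $E=v^{-1}(vE)\subseteq v^{-1}\circ(vE)$, so monotonicity and (c) give $v\circ E\subseteq v\circ\bigl(v^{-1}\circ(vE)\bigr)\subseteq u\circ(vE)$. Hence $v\operatorname{cl}(E)\subseteq\operatorname{cl}(vE)$.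

\emph{Inversion.} Let $p\in\operatorname{cl}(E)$. We claim that $u\in p\circ E^{-1}$. Let $X\in p$ and $Y\in u$; by \eqref{eq:circ} we need $h\in X$ and $e\in E$ with $he^{-1}\in[Y]$. Since $uu=u\in[Y]$, the set $Y'=\{g:gu\in[Y]\}$ belongs to $u$ by \eqref{eq:product}. Since $p\in u\circ E$, there are $g\in Y'$ and $e\in E$ with $x:=ge\in[X]$. Now $xe^{-1}=gee^{-1}=gu\in[Y]$, so $\{h:he^{-1}\in[Y]\}\in x$ by \eqref{eq:product}. This set meets $X$, which also belongs to $x$, and the claim is proved. By (b) and (c),
\[
p^{-1}=p^{-1}u\in p^{-1}\circ(p\circ E^{-1})\subseteq u\circ E^{-1},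
\]
so $p^{-1}\in\operatorname{cl}(E^{-1})$.
\end{proof}

The topology $\tau$ is not known to be Hausdorff, so we say \emph{quasi-compact} for the open cover property. The next lemma ties $\tau$ to the bornology.

\begin{lemma}\label{lem:qc}
\begin{enumerate}
\item[(a)] If $E\subseteq P\cap[B]$ with $B\in\mathcal B$, then $\operatorname{cl}(E)\subseteq[A^2B]$; so $\tau$-closures of bounded sets are bounded.
\item[(b)] Bounded $\tau$-closed subsets of $P$ are $\tau$-quasi-compact.
\item[(c)] There is a bounded $\tau$-open neighborhood $O_0$ of $u$.
\end{enumerate}
\end{lemma}

\begin{proof}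
(a) As $A^2\in u$, we have $u\circ E\subseteq\overline{A^2E}$, and $A^2E$ lies in the closed set $[A^2B]$.

(b) Let $F\subseteq P\cap[B]$ be $\tau$-closed and let $(F_i)$ be a family of $\tau$-closed subsets of $F$ with the finite intersection property. By compactness of $[B]$ there is $c\in\bigcap_i\overline{F_i}$. This point need not lie in $P$, but it lies in the closed set $M$, so $uc\in P$. By Lemma~\ref{lem:circ}(b), $uc\in u\overline{F_i}\subseteq u\circ F_i$, whence $uc\in\operatorname{cl}(F_i)=F_i$ for all $i$.

(c) Let $O_0=P\setminus\operatorname{cl}(P\setminus[A^4])$, a $\tau$-open subset of $[A^4]$. Suppose that $u\notin O_0$, that is, $u\in u\circ(P\setminus[A^4])$. Taking $X=Y=A^2$ in \eqref{eq:circ}, we find $g\in A^2$ and $e\in P\setminus[A^4]$ with $ge\in[A^2]$. Then $e\in[g^{-1}A^2]\subseteq[A^4]$, a contradiction.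
\end{proof}

\section{The locally compact group $L$}\label{sec:L}

The points of $P$ that $\tau$ cannot separate from $u$ form the set
\[
H=\bigcap_O\operatorname{cl}(O),
\]
where $O$ runs over the $\tau$-open neighborhoods of $u$. We show that $H$ is a bounded normal subgroup and that dividing by it makes $\tau$ Hausdorff. Only separate continuity of the product is available, so the usual arguments for topological groups must be replaced.

\begin{lemma}\label{lem:H}
The set $H$ is a bounded normal subgroup of $P$, and $\operatorname{cl}(O)H=\operatorname{cl}(O)$ for every $\tau$-open neighborhood $O$ of $u$.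
\end{lemma}

\begin{proof}
We have $u\in H$, and $H\subseteq\operatorname{cl}(O_0)$ is bounded by Lemma~\ref{lem:qc}(a),(c). Inversion and conjugations are homeomorphisms fixing $u$ (Lemma~\ref{lem:homeo}), so they permute the sets $\operatorname{cl}(O)$ and preserve $H$. Fix $O$. For $a\in O$ the set $a^{-1}O$ is an open neighborhood of $u$, so $H\subseteq\operatorname{cl}(a^{-1}O)=a^{-1}\operatorname{cl}(O)$. Thus $OH\subseteq\operatorname{cl}(O)$. For $h\in H$ it follows that $\operatorname{cl}(O)h=\operatorname{cl}(Oh)\subseteq\operatorname{cl}(O)$, which together with $u\in H$ gives $\operatorname{cl}(O)H=\operatorname{cl}(O)$. Finally $HH\subseteq\operatorname{cl}(O)H=\operatorname{cl}(O)$ for every $O$, so $HH\subseteq H$.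
\end{proof}

Let $L=P/H$ with the quotient topology and let $\pi\colon P\to L$ be the quotient map. We recall \emph{Ellis' theorem} \cite{Ellis}: a group with a locally compact Hausdorff topology for which multiplication is separately continuous is a topological group.

\begin{proposition}\label{prop:L}
The group $L$ is a locally compact Hausdorff topological group, and a set $E\subseteq P$ is bounded if and only if $\pi(E)$ is relatively compact.
\end{proposition}

\begin{proof}
The map $\pi$ is open, because $\pi^{-1}(\pi(O))=\bigcup_{h\in H}Oh$ is open for open $O$. For $v\in P$ the maps $p\mapsto\pi(vp)$ and $p\mapsto\pi(pv)$ are continuous on $P$, so the translations of $L$ are continuous, and hence homeomorphisms.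

\emph{$L$ is Hausdorff.} By translation it suffices to separate $\pi(x)$ from $\pi(u)$ for $x\notin H$. Choose $O$ with $x\notin\operatorname{cl}(O)$. By Lemma~\ref{lem:H}, $\operatorname{cl}(O)$ is a union of cosets of $H$ and contains $OH$. So $P\setminus\operatorname{cl}(O)\ni x$ and $OH\ni u$ are disjoint open unions of cosets, and their images are disjoint open sets.

\emph{$L$ is locally compact.} The set $\operatorname{cl}(O_0)$ is bounded and closed, hence quasi-compact by Lemma~\ref{lem:qc}. Its image is compact and contains the open neighborhood $\pi(O_0)$ of the identity; translating, every point has a compact neighborhood. By Ellis' theorem $L$ is a topological group.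

If $E$ is bounded, then $\operatorname{cl}(E)$ is quasi-compact by Lemma~\ref{lem:qc}(a),(b), and $\pi(E)$ lies in the compact set $\pi(\operatorname{cl}E)$. Conversely, if $\pi(E)$ is relatively compact, it is covered by finitely many of the open sets $\pi(vO_0)$, say for $v=v_1,\dots,v_n$, and $E\subseteq\bigcup_jv_jO_0H$ is bounded because $O_0$ and $H$ are.
\end{proof}

For the second countable case we recall the \emph{Kakutani--Kodaira theorem} \cite[Theorem~8.7]{HR}: a $\sigma$-compact locally compact Hausdorff group has a compact normal subgroup with metrizable quotient.

\begin{proof}[Proof of Theorem~\ref{thm:born}(a)]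
Let $\theta=\pi\circ f\colon G\to L$. We combine Propositions~\ref{prop:f} and~\ref{prop:L}. A set $B$ is in $\mathcal B$ if and only if $f(B)$ is bounded, if and only if $\theta(B)$ is relatively compact; this is (i). Condition (ii) holds with $C_0$ the closure of $\pi(P\cap[A^3])$. Let $K$ be the closure of $\pi(\Delta)$. It is compact; it is conjugation-invariant because $\pi(\Delta)$ is and conjugations are homeomorphisms; and it contains $\pi(\delta(g,h))=\theta(gh)^{-1}\theta(g)\theta(h)$. This is (iii).

Suppose that $G=\bigcup_nB_n$ with $B_n\in\mathcal B$. Then $L=\bigcup_n\overline{\theta(B_n)}\,C_0$ is $\sigma$-compact. Let $N$ be a compact normal subgroup of $L$ with $L/N$ metrizable and let $\kappa\colon L\to L/N$ be the quotient map, which is continuous and open. The group $L/N$ is locally compact, and being $\sigma$-compact and metrizable it is separable, hence second countable. A set $Y\subseteq L$ is relatively compact if and only if $\kappa(Y)$ is: one direction is continuity, and if $\kappa(Y)$ is relatively compact and $W$ is a compact neighborhood of $1$ in $L$, then $\kappa(Y)$ is covered by finitely many sets $\kappa(\lambda_jW)$, so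 $Y$ lies in the compact set $\bigcup_j\lambda_jWN$. Hence $\kappa\theta$ satisfies (i), and it satisfies (ii) and (iii) with $\kappa(C_0)$ and $\kappa(K)$.
\end{proof}

By Section~\ref{sec:reduction}, Theorems~\ref{thm:polish} and~\ref{thm:born} are now proved, and the Problem has a positive answer.

\begin{remark}
If $\mathcal B$ consists of the finite sets, then $S=M=P=G$, $u=1$, the topology $\tau$ is discrete and $\theta$ is the identity. In general $L$ is large, and the passage to $L/N$ cannot be skipped. To see this, let $\rho\colon G\to\Lambda$ be a homomorphism to a Hausdorff topological group that maps members of $\mathcal B$ to relatively compact sets. Taking limits along ultrafilters extends $\rho$ to a continuous map $\bar\rho\colon S\to\Lambda$. We have $\bar\rho(gq)=\rho(g)\bar\rho(q)$ by continuity in $q$, and then $\bar\rho(pq)=\bar\rho(p)\bar\rho(q)$ by continuity in $p$. So $\bar\rho(u)=1$ and $\bar\rho f=\rho$. If $V$ is a symmetric neighborhood of $1$ in $\Lambda$, then $\rho^{-1}(V)\in u$, so $\bar\rho(u\circ E)\subseteq\overline{V\bar\rho(E)}\subseteq V^2\bar\rho(E)$; intersecting over $V$ shows that $\bar\rho$ is $\tau$-continuous on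 $P$. It maps $H$ into every closed neighborhood of $1$, hence to $1$. Thus $\rho=\hat\rho\,\theta$ for a continuous homomorphism $\hat\rho\colon L\to\Lambda$. For $G=\mathbb Z$ with $\mathcal B$ the family of all subsets, the uncountably many characters of $\mathbb Z$ therefore give uncountably many continuous characters of the compact group $L$. Any two are at uniform distance at least $1$, so $C(L)$ is not separable and $L$ is not metrizable.
\end{remark}

\section{The error cannot be removed}\label{sec:homeo}

Let $G=\mathrm{Homeo}_{\mathbb Z}(\mathbb R)$, let $T_s\in G$ be translation by $s$, and let $G_x$ be the stabilizer of $x\in\mathbb R$, so that $G_x=T_xG_0T_x^{-1}$. The reason for Proposition~\ref{prop:sharp} is this: $G_0$ is coarsely bounded, so a homomorphism satisfying (i) sends it into a compact group; $G_0$ has no nontrivial homomorphism to a compact group; and the conjugates of $G_0$ generate the unbounded group $G$.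

For $g\in G$ the function $g-\mathrm{id}$ is continuous and $1$-periodic, so $g$ is uniformly continuous and $d_\infty(g,h)=\sup_x|g(x)-h(x)|$ is a finite metric, separable because $G$ embeds in $C(\mathbb R/\mathbb Z)$. If $g_n\to g$ and $h_n\to h$, then $d_\infty(g_nh_n,gh)\le d_\infty(g_n,g)+d_\infty(gh_n,gh)\to0$ and $d_\infty(g_n^{-1},g^{-1})=\sup_x|g^{-1}g(x)-g^{-1}g_n(x)|\to0$, by uniform continuity of $g$ and $g^{-1}$. So $G$ is a topological group. The compatible metric $d_\infty(g,h)+d_\infty(g^{-1},h^{-1})$ is complete, since uniform limits $g$ of $g_n$ and $k$ of $g_n^{-1}$ are continuous, nondecreasing, commute with $T_1$ and are inverse to each other. Thus $G$ is Polish. Restriction to $[0,1]$ identifies the topological group $G_0$ with $J=\mathrm{Homeo}_+([0,1])$, the increasing homeomorphisms of $[0,1]$ with the uniform topology.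

\begin{lemma}\label{lem:J-bounded}
Every continuous left-invariant \'ecart $d$ on $J$ is bounded. In particular $G_0$ is coarsely bounded in $G$.
\end{lemma}

\begin{proof}
Choose $\varepsilon>0$ such that $d(1,h)<1$ whenever $\sup_x|h(x)-x|<\varepsilon$, and a partition $0=t_0<\dots<t_n=1$ of mesh less than $\varepsilon$. Let $W$ be the subgroup of all $w\in J$ fixing every $t_i$. Such a $w$ preserves each interval $[t_i,t_{i+1}]$, so $d(1,w)<1$. Call the array of signs $\bigl(\operatorname{sgn}(t_i-h(t_j))\bigr)_{i,j}$, with values in $\{-1,0,1\}$, the \emph{pattern} of $h\in J$. If $h$ and $h'$ have the same pattern, then $t_i\mapsto t_i$, $h(t_j)\mapsto h'(t_j)$ is a well-defined strictly increasing map on the finite set $\{t_i\}\cup\{h(t_j)\}$, and its piecewise linear extension is an element $w\in W$ with $wh(t_j)=h'(t_j)$ for all $j$. Then $(wh)^{-1}h'\in W$, so $h'\in WhW$. As there are finitely many patterns, $J$ is a finite union of double cosets $WkW$, and $d(1,wkw')\le d(1,w)+d(1,k)+d(1,w')<d(1,k)+2$. The last assertion holds because a continuous left-invariant \'ecart on $G$ restricts to one on $G_0\cong J$.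
\end{proof}

\begin{lemma}\label{lem:homeo-bounded}
A set $B\subseteq G$ is coarsely bounded if and only if $\{g(0):g\in B\}$ is bounded in $\mathbb R$. The group $G$ has bounded geometry and is not coarsely bounded.
\end{lemma}

\begin{proof}
The function $d_0(g,h)=d_\infty(g^{-1},h^{-1})$ is a continuous \'ecart, left-invariant because $(kg)^{-1}(x)=g^{-1}(k^{-1}(x))$, and $d_0(g,1)\ge|g^{-1}(g(0))-g(0)|=|g(0)|$. So $g(0)$ is bounded on a coarsely bounded set. Conversely, $g=T_{g(0)}\cdot T_{-g(0)}g$ shows that
\[
B_n:=\{g:|g(0)|\le n\}=\{T_s:|s|\le n\}\,G_0 ,
\]
the product of a compact set and a coarsely bounded set, so $B_n$ is coarsely bounded by Lemma~\ref{lem:coarse}. Every coarsely bounded set lies in some $B_n$ with $n\in\mathbb N$, and $B_n$ is covered by the translates $T_kB_1=\{g:|g(0)-k|\le1\}$ with $k\in\mathbb Z$, $|k|\le n$. Finally $T_n(0)=n$ is unbounded.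
\end{proof}

\begin{lemma}\label{lem:J-compact}
Every homomorphism $\rho$ from $J$ to a compact Hausdorff group $Q$, continuous or not, is trivial.
\end{lemma}

\begin{proof}
By the Peter--Weyl theorem, the continuous finite-dimensional unitary representations of $Q$ separate its points. So it suffices to show that every homomorphism $\sigma\colon J\to U(n)$ is trivial. Let $J^+$ be the set of $f\in J$ with $f(x)>x$ for all $x\in(0,1)$; it is closed under products.

\emph{Any two elements $f,f'\in J^+$ are conjugate in $J$.} The sequences $x_j=f^j(1/2)$ and $x'_j=f'^j(1/2)$, $j\in\mathbb Z$, are strictly increasing, and their limits are fixed points, so they tend to $1$ as $j\to\infty$ and to $0$ as $j\to-\infty$. Let $\phi_0\colon[x_0,x_1]\to[x'_0,x'_1]$ be the increasing affine bijection. Put $\phi=f'^j\phi_0f^{-j}$ on $[x_j,x_{j+1}]$, an increasing bijection onto $[x'_j,x'_{j+1}]$, and $\phi(0)=0$, $\phi(1)=1$. Then $\phi$ is an increasing bijection of $[0,1]$, hence an element of $J$, and $\phi f=f'\phi$.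

\emph{$\sigma$ is trivial on $J^+$.} Let $f\in J^+$. Then $f$ is conjugate to $f^k$ for every $k\ge1$. With $k=2$ we see that $\sigma(f)$ and $\sigma(f)^2$ have the same set $\Sigma$ of eigenvalues, so squaring maps the finite set $\Sigma$ onto itself and is a permutation of it. Each $\lambda\in\Sigma$ thus satisfies $\lambda^{2^r}=\lambda$ for some $r\ge1$, and is a root of unity since $|\lambda|=1$. As $\sigma(f)$ is diagonalizable, $\sigma(f)^m=1$ for some $m\ge1$. But $\sigma(f)$ is conjugate to $\sigma(f^m)=1$, so $\sigma(f)=1$.

\emph{$J^+$ generates $J$.} Given $h\in J$, the map $\mu(x)=\max(x,h^{-1}(x))$ is in $J$, and $f=\sqrt{\mu}\in J$ satisfies $f>\mu$ on $(0,1)$. Thus $f(x)>x$ and $hf(x)>hh^{-1}(x)=x$ on $(0,1)$, and $h=(hf)f^{-1}$ with $hf,f\in J^+$.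
\end{proof}

\begin{lemma}\label{lem:generate}
The subgroups $G_x$, $x\in\mathbb R$, generate $G$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the subgroup they generate. Let $g\in G$ with $y=g(0)\in(-1,1)$. Choose $x$ with $\max(0,y)<x<\min(0,y)+1$, so that $0,y\in(x-1,x)$. A piecewise linear homeomorphism of $[x-1,x]$ fixing the endpoints and sending $0$ to $y$ extends to an element $h\in G_x$. Then $h^{-1}g\in G_0$, so $g\in\Gamma$. In particular $T_{1/2}\in\Gamma$. For arbitrary $g\in G$ choose $k\in\mathbb Z$ with $|g(0)-k/2|<1$; then $T_{1/2}^{-k}g\in\Gamma$, and so $g\in\Gamma$.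
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
We have seen that $G$ is Polish of bounded geometry. Let $\rho\colon G\to\Lambda$ be a homomorphism to a locally compact Hausdorff group satisfying (i). By Lemma~\ref{lem:J-bounded} and (i), the closure of $\rho(G_0)$ is a compact group, so $\rho$ is trivial on $G_0\cong J$ by Lemma~\ref{lem:J-compact}. The kernel of $\rho$ is normal, so it contains every conjugate $G_x$, and $\rho$ is trivial by Lemma~\ref{lem:generate}. Then $\rho(G)$ is compact although $G$ is not coarsely bounded, contradicting (i).
\end{proof}

\begin{thebibliography}{9}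

\bibitem{book}
\emph{Coarse Geometry of Topological Groups},
\texttt{http://homepages.math.uic.edu/\allowbreak\~{}rosendal/\allowbreak PapersWebsite/\allowbreak Coarse-Geometry-Book23.pdf}.

\bibitem{Ellis}
Ellis, \emph{Locally compact transformation groups}, Duke Math. J. \textbf{24} (1957).

\bibitem{HR}
Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\end{thebibliography}
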